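# Every finite group is the automorphism group of a comparability graph of dimension at most three

## 1. A triangle stored in a hexagon

Take a triangle with vertices $1,2,3$ and write $e_1=\{2,3\}$, $e_2=\{1,3\}$, $e_3=\{1,2\}$ for its edges. Order these six objects by incidence: a vertex lies below the two edges that contain it, and there are no other relations. So $i<e_j$ exactly when $i\ne j$. If we join two objects whenever they are comparable, we get a hexagon
$$1 - e_3 - 2 - e_1 - 3 - e_2 - 1 .$$

How complicated is this order? We ask how many linear orders are needed so that $x<y$ holds exactly when $x$ comes before $y$ in all of them. The vertex $i$ and the edge $e_i$ are incomparable, so some linear order in our collection must put $e_i$ before $i$. One linear order cannot do this for two values of $i$. If it put $e_1$ before $1$ and $e_2$ before $2$, then, since $1<e_2$ and $2<e_1$ must be respected, we would have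
$$e_1 \prec 1 \prec e_2 \prec 2 \prec e_1 ,$$
a contradiction. So at least three orders are needed. Three suffice: with $\{i,j,k\}=\{1,2,3\}$ let $L_i$ be
$$j,\ k,\ e_i,\ i,\ e_j,\ e_k .$$
Each $L_i$ respects all relations. It puts $e_i$ before $i$, the vertex $i$ after $j$ and $k$, and the edge $e_i$ before $e_j$ and $e_k$. The order $L_j$ with $j\neq i$ puts $i$ before $e_i$, $i$ before $j$, and $e_j$ before $e_i$. So every incomparable pair occurs in both directions, and the three orders determine the incidence order.

What about symmetry? The hexagon has $12$ automorphisms. Six of them send vertices of the triangle to vertices and edges to edges, and these are exactly the six symmetries of the triangle. The other six exchange vertices with edges. If we could mark the elements so that "vertex" and "edge" cannot be confused, without needing a fourth linear order, then a structure given by three linear orders would have precisely the symmetry group $\operatorname{Aut}(\text{triangle})=S_3$.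

There is nothing special about a triangle in this plan except its size. Can three linear orders store the symmetry group of every finite graph, and so of every finite group?

## 2. Comparability graphs of bounded dimension

All graphs are finite and simple.

**Definition (comparability graph, dimension, $k$-DIM).** A graph $X$ is a *comparability graph* if its edges admit a transitive orientation, that is, if there is a partial order $P$ on $V(X)$ such that two distinct vertices are adjacent iff they are comparable in $P$. The *dimension* of a partial order $P$ is the least $k$ such that $P$ is the intersection of $k$ linear orders $L_1,\dots,L_k$ on the same ground set; such a list is said to *realize* $P$, and is called a *realizer*. The dimension of a comparability graph $X$ is the dimension of a partial order whose comparability graph is $X$. We recall that this does not depend on the chosen transitive orientation. The class of comparability graphs of dimension at most $k$ is denoted $k$-DIM. For $k=2$ it is the class PERM of permutation graphs.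

Section 1 shows that the hexagon is a comparability graph of dimension $3$. For $k=1$ the partial order is linear and the graph is complete, so the groups that occur are the symmetric groups $S_n$. In particular the cyclic group of order $3$ does not occur, since $3$ is not a factorial.

**Definition (universality).** For a class $\mathcal C$ of finite graphs let $\operatorname{Aut}(\mathcal C)=\{\operatorname{Aut}(X):X\in\mathcal C\}$, up to isomorphism. The automorphism groups of $\mathcal C$ are *universal* (for short: $\mathcal C$ is universal) if every finite group is isomorphic to $\operatorname{Aut}(X)$ for some $X\in\mathcal C$.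

Two results are known and frame the question.

1. The automorphism groups of the class $4$-DIM are universal.
2. The automorphism groups of $2$-DIM $=$ PERM are not universal. They form a proper class of groups with an explicit inductive description, built from the trivial group by direct products, wreath products with symmetric groups, and a certain semidirect-product construction with $\mathbb Z_2^2$.

The conjecture is that the automorphism groups of comparability graphs of dimension $3$, meaning the class $3$-DIM, are universal. The source of the problem is "Automorphism Groups of Geometrically Represented Graphs", http://kam.mff.cuni.cz/~pizet/research/pres/mcw2015.pdf. We prove that the conjecture is true.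

**Theorem A.** For every finite graph $X$ with at least one vertex and without isolated vertices there is an explicitly constructed comparability graph $Y(X)$ of dimension at most $3$ with $\operatorname{Aut}(Y(X))\cong\operatorname{Aut}(X)$.

**Corollary.** Every finite group is isomorphic to $\operatorname{Aut}(Y)$ for some $Y\in 3$-DIM.

*Proof of the Corollary from Theorem A.* By Frucht's theorem (R. Frucht, Compositio Math. 6 (1939)), a finite group $G$ is isomorphic to $\operatorname{Aut}(X)$ for some finite graph $X$. If $G$ is trivial, a single vertex serves as $Y$. Otherwise $X$ has at least two vertices. If one of them is isolated, replace $X$ by its complement. The complement has the same automorphism group, and it has no isolated vertex because the formerly isolated vertex is now adjacent to all others. Apply Theorem A. $\square$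

**Theorem B.**

1. $k$-DIM is universal if and only if $k\ge 3$. For every $k\ge 3$, every finite group is the automorphism group of a comparability graph of dimension *exactly* $k$.
2. $Y(X)$ depends, up to isomorphism, only on $X$. It is computable from $X$ in polynomial time, together with three linear orders realizing it. If $X,X'$ (without isolated vertices) have equally many vertices and equally many edges, then $X\cong X'\iff Y(X)\cong Y(X')$. Hence graph isomorphism restricted to $3$-DIM is GI-complete, even if realizers are given.

Here *GI-complete* means polynomial-time equivalent to the graph isomorphism problem.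

## 3. Incidence posets, and what happens for the complete graph on 17 vertices

It is easier to place points than to write linear orders. The following lemma lets us do so.

**Lemma 1.** Let $x\mapsto(x_0,\dots,x_{d-1})$ be an injective map from a finite poset into a product of $d$ chains such that $x\le y$ iff $x_k\le y_k$ for all $k$. Then the poset has dimension at most $d$.

*Proof.* Let $L_k$ order the elements lexicographically by $(x_k,x_{k+1},\dots,x_{k+d-1})$, with indices mod $d$. By injectivity this is a linear order. If $x<y$, then all coordinates of $x$ are $\le$ those of $y$ and some coordinate differs; at the first difference in the lexicographic comparison $x$ is smaller, so $x$ precedes $y$ in every $L_k$. Conversely, if $x$ precedes $y$ in every $L_k$, then comparing the leading coordinates gives $x_k\le y_k$ for every $k$, so $x\le y$, and $x\neq y$. $\square$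

The approach suggested by the triangle is to take the incidence poset of an arbitrary graph $X$: its elements are the vertices and edges, and $v<e$ iff $v\in e$. Here is the point where three linear orders stop being enough.

**Remark.** The incidence poset of $K_{17}$ has dimension at least $4$. Suppose $L_1,L_2,L_3$ realize it (repetitions allowed). Recall the Erdős–Szekeres theorem: a sequence of $(r-1)^2+1$ distinct numbers contains a monotone subsequence of length $r$. List the $17=4^2+1$ vertices in the order of $L_1$. There are $5$ of them on which $L_2$ is either the same as $L_1$ or its reverse, and among these $5=2^2+1$ there are three, say $u,v,w$ in the order of $L_1$, on which $L_3$ is also the same or the reverse. So $v$ lies between $u$ and $w$ in all three orders. Now let $e=\{u,w\}$. The elements $v$ and $e$ are incomparable, so some $L_i$ puts $e$ before $v$. It also puts $u$ and $w$ before $e$. Then $v$ comes after both $u$ and $w$ in $L_i$, a contradiction.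

Frucht's theorem, as we quoted it, gives us some graph $X$ and says nothing that would exclude such configurations. So we need a poset other than the incidence poset, one that fits into three dimensions whatever $X$ is.

## 4. Colors imposed by substitution

Before we look for the poset we settle the marking problem of Section 1: vertex colors can be enforced without raising the dimension.

**Definition (module, prime).** A *module* of a graph is a vertex set $M$ such that every vertex outside $M$ is adjacent to all or to none of $M$. A graph is *prime* if its only modules are $\emptyset$, the singletons, and the whole vertex set.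

In the path $v_1v_2v_3$ the set $\{v_1,v_3\}$ is a module, because $v_2$ is adjacent to both; so this path is not prime. We use one general fact: if $M$ is a module and $W$ is any vertex set, then $M\cap W$ is a module of the graph induced on $W$. Indeed, a vertex of $W$ outside $M\cap W$ lies outside $M$, so it is adjacent to all or none of $M$.

For $k\ge 6$ let $T_k$ be the path $v_1\dots v_k$ plus a leaf $\ell$ adjacent to $v_3$. It has $k+1$ vertices.

**Lemma 2.** $T_k$ is asymmetric (its only automorphism is the identity), prime, and the comparability graph of a poset of dimension at most $2$.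

*Proof.* *Asymmetric.* The vertex $v_3$ is the unique vertex of degree $3$, and the three arms leaving it have lengths $1$, $2$ and $k-3\ge 3$, which are distinct. An automorphism fixes $v_3$ and each arm, hence every vertex.

*Prime.* Let $M$ be a module with $2\le|M|<|V(T_k)|$. By connectivity some $z\notin M$ is adjacent to a vertex of $M$, hence to all of $M$. There are no triangles, so $M$ is independent. If another outside vertex were adjacent to a vertex of $M$, it would be adjacent to all of $M$ and form a $4$-cycle with $z$ and two vertices of $M$; there are no $4$-cycles. So every vertex of $M$ has $z$ as its only neighbor, and $M$ consists of at least two leaves with a common neighbor. But the leaves $v_1,\ell,v_k$ have the distinct neighbors $v_2,v_3,v_{k-1}$, a contradiction.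

*Dimension.* Place points in the plane and use coordinatewise order:
$$v_j=(j,-j)\ (j\text{ odd}),\qquad v_j=(j+1.1,\,-j+1.1)\ (j\text{ even}),\qquad \ell=(4,-2).$$
Among odd $j$ the first coordinate increases and the second decreases, so these points form an antichain; the same holds among even $j$. Let $j$ be even and $i$ odd. Then $v_i\le v_j$ iff $j-1.1\le i\le j+1.1$, i.e. $i=j\pm1$, while $v_j\le v_i$ would need $j+1.1\le i\le j-1.1$. For $i$ odd, $v_i\le\ell$ iff $2\le i\le4$, i.e. $i=3$, while $\ell\le v_i$ would need $4\le i\le 2$. For $j$ even, $\ell\le v_j$ iff $2.9\le j\le 3.1$, which no even $j$ satisfies, and $v_j\le\ell$ would need $3.1\le j\le2.9$. The points are distinct and their comparability graph is $T_k$; apply Lemma 1. $\square$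

**Definition (the graph $\Gamma[T]$).** Let $\Gamma$ be a graph whose vertices are colored with colors $1,\dots,m$, and let $K=\max(6,|V(\Gamma)|+1)$. Substitute for every vertex $x$ of color $t$ a copy $Q_x$ of $T_{K+t}$: for $x\neq x'$ the sets $Q_x,Q_{x'}$ are completely joined if $xx'\in E(\Gamma)$, and not joined at all otherwise. The result is $\Gamma[T]$.

Each $Q_x$ is a module of $\Gamma[T]$ inducing a prime graph, and it has more than $|V(\Gamma)|$ elements. (To see the operation in the smallest case: substituting an edge for one end of an edge, and a single vertex for the other end, gives a triangle.)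

**Lemma 3.** Let $\Gamma,\Gamma'$ be graphs colored with colors $1,\dots,m$, with $|V(\Gamma)|=|V(\Gamma')|$. Every isomorphism $\varphi:\Gamma[T]\to\Gamma'[T]$ maps each $Q_x$ onto some $Q_{\bar\varphi(x)}$, and $\bar\varphi:\Gamma\to\Gamma'$ is a color-preserving isomorphism. Every color-preserving isomorphism $\Gamma\to\Gamma'$ is $\bar\varphi$ for exactly one $\varphi$. In particular $\operatorname{Aut}(\Gamma[T])\cong\operatorname{Aut}_{\mathrm{col}}(\Gamma)$, the group of color-preserving automorphisms.

*Proof.* The set $M=\varphi(Q_x)$ is a module of $\Gamma'[T]$ inducing a prime graph. For each $x'$ the set $Q_{x'}$ is a module of $\Gamma'[T]$, so $M\cap Q_{x'}$ is a module of the prime graph induced on $M$, and $|M\cap Q_{x'}|\in\{0,1,|M|\}$. Since $|M|>|V(\Gamma')|$, not all of these intersections have at most one element. So some $x'$ has $M\subseteq Q_{x'}$. Now $M$ is a module, with more than one element, of the prime graph on $Q_{x'}$. Hence $M=Q_{x'}$, and we set $\bar\varphi(x)=x'$.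

The map $\bar\varphi$ is injective because $\varphi$ is, hence bijective. The constant $K$ is the same for $\Gamma$ and $\Gamma'$, and graphs $T_k$ with different $k$ have different sizes, so $\bar\varphi$ preserves colors. It preserves adjacency and non-adjacency, since these can be read from the joins between blocks.

Conversely, let a color-preserving isomorphism $\Gamma\to\Gamma'$ be given. For each $x$ there is exactly one isomorphism from $Q_x$ to the block of the image of $x$: the two blocks are copies of the same $T_k$, and $T_k$ is asymmetric. These maps combine to an isomorphism $\Gamma[T]\to\Gamma'[T]$, and it is the only lift. Finally $\varphi\mapsto\bar\varphi$ respects composition. $\square$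

**Lemma 4.** If $\Gamma$ is the comparability graph of a poset of dimension at most $k$, $k\ge2$, then $\Gamma[T]$ is the comparability graph of a poset of dimension at most $k$. The same holds for any substitution of graphs of dimension at most $k$ for the vertices of $\Gamma$.

*Proof.* Let $L_1,\dots,L_k$ realize the order $P$ on $\Gamma$, and let $L_1^x,\dots,L_k^x$ (repetitions allowed) realize an order on $Q_x$; for $T_{K+t}$ this is possible by Lemma 2. Let $L_i^*$ be obtained from $L_i$ by replacing each $x$ by the sequence $L_i^x$. An element of $Q_x$ precedes an element of a different block $Q_{x'}$ in all $L_i^*$ iff $x<x'$ in $P$. Inside $Q_x$ the intersection of the $L_i^*$ is the given order on $Q_x$. So the intersection of the $L_i^*$ is a partial order whose comparability graph is the substituted graph. $\square$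

From now on it is enough to find, for each $X$, a *colored* comparability graph of dimension at most $3$ whose color-preserving automorphism group is $\operatorname{Aut}(X)$.

## 5. Flags, and why four coordinates are comfortable

Let $X=(V,E)$ be a graph without isolated vertices, $V\ne\emptyset$. A *flag* is a pair $(v,e)$ with $v\in e\in E$, and $F$ denotes the set of flags. Each edge has two flags, so $|F|=2|E|$. Since there are no isolated vertices and $V\ne\emptyset$, we have $E\ne\emptyset$.

Subdivide each edge of $X$ three times: use elements $y_v$, $z_e$ and one element for each flag, with relations $f<y_v$ and $f<z_e$ for $f=(v,e)$. Color the elements by kind. A color-preserving automorphism induces a permutation $\lambda$ of $V$ and a permutation $\mu$ of $E$. The pair $v,e$ is incident iff $y_v$ and $z_e$ have a common neighbor, and that neighbor is unique. So $\lambda$ is an automorphism of $X$ that determines everything else, and conversely every automorphism of $X$ acts on the poset. The color-preserving group is $\operatorname{Aut}(X)$.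

This poset fits into *four* coordinates. Fix an enumeration $\sigma$ of $F$ in which the flags of each vertex are consecutive, and an enumeration $\tau$ in which the two flags of each edge are consecutive. A flag at position $i$ of $\sigma$ and $j$ of $\tau$ gets the point $(i,-i,j,-j)$. If the flags of $v$ occupy positions $i_1,\dots,i_2$ of $\sigma$, put $y_v=(i_2,-i_1,\infty,\infty)$; if those of $e$ occupy $j_1,\dots,j_2$ in $\tau$, put $z_e=(\infty,\infty,j_2,-j_1)$. Flags form an antichain because of $i$ and $-i$. The point of $f$ is below $y_v$ iff $i_1\le i\le i_2$, that is, iff $f$ is a flag of $v$; similarly for $z_e$. The intervals of distinct vertices are nonempty and disjoint, so the first two coordinates order $y_v,y_{v'}$ strictly in opposite ways; similarly for the $z_e$. Finally the symbols $\infty$ make every $y_v$ incomparable to every $z_e$, and keep $y_v$ and $z_e$ from being below a flag. With Lemmas 1, 3 and 4 this gives $\operatorname{Aut}(X)$ in $4$-DIM, in accordance with known result 1.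

The bookkeeping is instructive. Grouping flags by vertices used two coordinates that order the flags oppositely along $\sigma$. Grouping them by edges used two more, along $\tau$. With three coordinates we do not have two disjoint pairs. We shall therefore replace each flag by a long path whose beginning is arranged along $\sigma$ and whose end is arranged along $\tau$, and change the arrangement gradually on the way.

## 6. Changing one coordinate at a time

Stack bands $\Lambda_0<\Lambda_1<\dots<\Lambda_M$ in a chain that serves for all three coordinates. At level $n$ every flag $f$ has points with all coordinates in $\Lambda_n$. Points in different bands are then always comparable, and the direction depends only on the levels, not on the flags. This is a lot of comparability, but it carries no information about $X$ once levels are visible as colors.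

Consecutive levels must be linked so that a flag can be followed. We add two families of blocks to the chain: blocks $H$ above all bands and blocks $L$ below all bands. To carry $f$ from level $n$ to level $n+1$ we use the fence
$$w_n(f)<p_n(f)>q_n(f)<r_n(f)>s_n(f)<u_{n+1}(f)>w_{n+1}(f),$$
in which each step changes *one* coordinate:

* $p_n$ arises from $w_n$ by lifting one coordinate (call it $a$) into an $H$-block;
* $q_n$ arises from $p_n$ by dropping a second coordinate ($b^+$) into an $L$-block;
* $r_n$ arises from $q_n$ by moving the third coordinate ($c^+$) from $\Lambda_n$ up into $\Lambda_{n+1}$;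
* $s_n$ arises from $r_n$ by lowering coordinate $a$ from the $H$-block into $\Lambda_{n+1}$;
* $u_{n+1}$ arises from $s_n$ by raising coordinate $b^+$ from the $L$-block into $\Lambda_{n+1}$;
* $w_{n+1}$ arises from $u_{n+1}$ by lowering one coordinate inside $\Lambda_{n+1}$.

When is such a link a perfect matching between two colors? Suppose $x(f)$ and $x'(f)$ agree in two coordinates, and suppose these two shared coordinates order the flags strictly in opposite ways. If $x(f)\le x'(g)$, then both shared coordinates of $f$ are at most those of $g$, and oppositeness forces $f=g$. So every link needs two shared coordinates that are opposite on the flags.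

Try this first with all flags using the three coordinates in the same roles. The shared pair of $(p_n,q_n)$ consists of the $H$-value and the level-$n$ value at $c^+$; that of $(q_n,r_n)$ consists of the $H$-value and the $L$-value; that of $(r_n,s_n)$ consists of the $L$-value and the level-$(n+1)$ value at $c^+$. So the level-$n$ order of flags in coordinate $c^+$ is opposite to the $H$-order, which is opposite to the $L$-order, which is opposite to the level-$(n+1)$ order in coordinate $c^+$. Up to reversal the order of the flags is passed on unchanged. At the two ends this is useless: for the triangle, an enumeration of its six flags that groups them by vertices has its vertex groups at positions $\{1,2\},\{3,4\},\{5,6\}$. If it also grouped them by edges, the edge groups would be at the same positions, and two flags of one vertex would belong to the same edge. Reversal does not help.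

The way out is to let different flags use the three coordinates in different roles. At each level the flags are distributed over three words, and each word is cut into a prefix and a suffix whose letters use different roles. Only flags with the *same* lifted coordinate $a$ need the opposite orders in the $H$- and $L$-blocks, since flags with different roles can be separated by finer subdivisions of the bands. The flags with a common lifted coordinate will turn out to be the prefix of one word followed by the suffix of another. So each transition cuts words and pastes the pieces, up to reversal. Section 8 checks that cutting and pasting is enough to turn $\sigma$ into $\tau$; Section 9 makes the coordinates precise.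

## 7. The colored poset and how it remembers $X$

We now fix the abstract relation. Let $N=|F|=2|E|$ and $M=6N+2$, an even number. The elements are

* $y_v$ for $v\in V$ and $z_e$ for $e\in E$;
* for each $f\in F$: $w_n(f),p_n(f),q_n(f),r_n(f),s_n(f)$ for $0\le n\le M-1$, and $u_n(f)$ for $1\le n\le M$.

The *colors* are $y$, $z$, and each pair (letter, index), numbered in a fixed way. There are $6M+2$ colors. For a single edge $X=K_2$ we have $N=2$, $M=14$, and $3+6\cdot 14\cdot 2=171$ elements. Put
$$D_0=\{y_v\}\cup\{w_0(f)\},\qquad D_n=\{u_n(f)\}\cup\{w_n(f)\}\ (1\le n<M),\qquad D_M=\{u_M(f)\}\cup\{z_e\}.$$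
The relation $<$ consists exactly of the following pairs.

**(R1)** For $f=(v,e)$: $w_0(f)<y_v$; $z_e<u_M(f)$; $w_n(f)<u_n(f)$ for $1\le n<M$; and for $0\le n<M$:
$$w_n(f)<p_n(f),\quad q_n(f)<p_n(f),\quad q_n(f)<r_n(f),\quad s_n(f)<r_n(f),\quad s_n(f)<u_{n+1}(f).$$

**(R2)** Every element of $D_n$ is below every element of $D_m$ and below every $p_m(g)$ whenever $n<m$. Every $s_n(f)$ is below every element of $D_m$ and below every $p_m(g)$ whenever $m\ge n+2$.

So (R1) contains the fences and the incidences at the two ends, and (R2) is the flag-independent comparability between levels.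

The list never contains both $x<y$ and $y<x$. In it a $p$ or an $r$ is never the lower element and an $s$ is never the upper element. So the reversal of a pair with a $p$ or $r$ on top, or with an $s$ at the bottom, is not listed. The remaining pairs have both elements in $\bigcup_n D_n$. Those of (R1), namely $w_0<y$, $z<u_M$, $w_n<u_n$, lie inside a single $D_n$, and there only these directions are listed. Those of (R2) go from a smaller index of $D$ to a larger one.

**Proposition 6.** This relation is a partial order of dimension at most $3$.

Sections 8–10 prove Proposition 6. We write $\Gamma(X)$ for its colored comparability graph. First we check that $\Gamma(X)$ has the right symmetries.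

**Lemma 5.** $\operatorname{Aut}_{\mathrm{col}}(\Gamma(X))\cong\operatorname{Aut}(X)$. If $X,X'$ have equal numbers of vertices and of edges, then $\Gamma(X)\cong\Gamma(X')$ by a color-preserving isomorphism iff $X\cong X'$.

*Proof.* Let $X,X'$ have equally many vertices and edges, so that $M$ and the colors agree. An isomorphism $X\to X'$ acts on vertices, edges and flags. It gives a color-preserving isomorphism $\Gamma(X)\to\Gamma(X')$, since (R1) is defined by incidences and (R2) depends only on colors. This assignment respects composition and is injective, because the action on the $y_v$ recovers the map on $V$.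

Conversely let $\psi:\Gamma(X)\to\Gamma(X')$ be a color-preserving isomorphism. Consider the pairs of color classes
$$(w_n,p_n),\ (p_n,q_n),\ (q_n,r_n),\ (r_n,s_n),\ (s_n,u_{n+1}),\ (u_n,w_n).$$
Between the two classes of each such pair, (R2) relates nothing: it relates $w_n\in D_n$ only to $p_m$ with $m>n$, it relates $s_n$ to $D_m$ only for $m\ge n+2$, it does not relate two elements of the same $D_n$, and it does not involve $q$ or $r$. So the adjacency there is exactly the perfect matching "same $f$". Following the classes $w_0,p_0,q_0,r_0,s_0,u_1,w_1,\dots,u_M$ we obtain a single bijection $\pi:F\to F'$ with $\psi(x(f))=x(\pi f)$ for every pair (letter, index) $x$.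

Let $\psi(y_v)=y_{\lambda(v)}$ and $\psi(z_e)=z_{\mu(e)}$, with bijections $\lambda:V\to V'$ and $\mu:E\to E'$. The element $y_v$ is adjacent to $w_0(f)$ iff $f$ is a flag of $v$, and $z_e$ is adjacent to $u_M(f)$ iff $f$ is a flag of $e$. Hence $\pi(v,e)=(\lambda v,\mu e)$. So if $e=\{v,v'\}$, then $\lambda v$ and $\lambda v'$ are two distinct ends of $\mu(e)$, that is, $\mu(e)=\{\lambda v,\lambda v'\}$. As $\mu$ is a bijection $E\to E'$, $\lambda$ is an isomorphism $X\to X'$. It determines $\mu$, $\pi$ and $\psi$, and $\psi$ is the map induced by $\lambda$. With $X=X'$ this gives the isomorphism of groups. $\square$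

**Proof of Theorem A from Proposition 6.** Put $Y(X)=\Gamma(X)[T]$. By Lemma 4 and Proposition 6 it is in $3$-DIM. By Lemmas 3 and 5, $\operatorname{Aut}(Y(X))\cong\operatorname{Aut}_{\mathrm{col}}(\Gamma(X))\cong\operatorname{Aut}(X)$. $\square$

## 8. Cutting and pasting three words

Coordinates and word indices are taken in $\mathbb Z_3=\{0,1,2\}$. Put $\delta_n=(-1)^n$. For $0\le n\le M$ we want words $S^n_0,S^n_1,S^n_2$ that together contain each $f\in F$ exactly once, and factorizations $S^n_b=S'^n_b\,S''^n_b$ into a prefix and a suffix, such that
$$S^{n+1}_e=\operatorname{rev}\bigl(S'^n_{e+\delta_n}\,S''^n_e\bigr)\qquad(e\in\mathbb Z_3,\ 0\le n<M).\tag{1}$$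
A single word that is not properly cut is only reversed by (1) (and possibly renamed), which is the rigidity found in Section 6. With proper cuts much more is possible.

**Lemma 7.** For any two enumerations $\sigma,\tau$ of $F$ there is such a sequence with $S^0_0=S''^0_0=\sigma$, $S^M_0=S''^M_0=\tau$, and all other words at $n=0$ and $n=M$ empty.

*Proof.* **Step 1: remove the reversals.** Let $W^n_e=S^n_e$ for even $n$ and $W^n_e=\operatorname{rev}(S^n_e)$ for odd $n$. For even $n$, put $W'_e=S'_e$ and $W''_e=S''_e$; then (1) says that the new words are $W'_{e+1}W''_e$. For odd $n$, write $W_e=W'_eW''_e$ with $W'_e=\operatorname{rev}(S''_e)$ and $W''_e=\operatorname{rev}(S'_e)$. Here $\delta_n=-1$, and (1) gives the new words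
$$\operatorname{rev}(S'_{e-1}S''_e)=\operatorname{rev}(S''_e)\operatorname{rev}(S'_{e-1})=W'_eW''_{e-1}.$$
So the moves, with arbitrary factorizations, are
$$\text{even } n:\ W_e\mapsto W'_{e+1}W''_e,\qquad \text{odd } n:\ W_e\mapsto W'_eW''_{e-1}.\tag{2}$$
In words: an even move sends the prefix of word $e$ to word $e-1$; an odd move sends the suffix of word $e$ to word $e+1$. We write a factorization with a dot; empty words are factorized trivially.

**Step 2: idle moves, to start with everything in a suffix.** From $(\sigma,\emptyset,\emptyset)$ make the even move with $W_0=\emptyset\cdot\sigma$, then the odd move with $W_0=\sigma\cdot\emptyset$. Both leave $(\sigma,\emptyset,\emptyset)$ unchanged by (2). Use these for $n=0,1$.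

**Step 3: a macro of six moves that brings a block to the front.** Start at an even $n$ with $(W_0,W_1,W_2)=(ACD,\emptyset,\emptyset)$, where $A,C,D$ are words.

| move | factorizations | result $(W_0,W_1,W_2)$ |
|---|---|---|
| even | $W_0=A\cdot CD$ | $(CD,\emptyset,A)$ |
| odd | $W_0=C\cdot D,\ W_2=A\cdot\emptyset$ | $(C,D,A)$ |
| even | $W_0=C\cdot\emptyset,\ W_1=\emptyset\cdot D,\ W_2=A\cdot\emptyset$ | $(\emptyset,AD,C)$ |
| odd | $W_1=\emptyset\cdot AD,\ W_2=C\cdot\emptyset$ | $(\emptyset,\emptyset,CAD)$ |
| even | $W_2=\emptyset\cdot CAD$ | $(\emptyset,\emptyset,CAD)$ |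
| odd | $W_2=\emptyset\cdot CAD$ | $(CAD,\emptyset,\emptyset)$ |

Each row is an application of (2). For instance, in the third row the new words are $W'_1W''_0=\emptyset$, $W'_2W''_1=AD$ and $W'_0W''_2=C$; in the fourth they are $W'_0W''_2=\emptyset$, $W'_1W''_0=\emptyset$ and $W'_2W''_1=C\,AD$.

**Step 4: sort.** With $|C|=1$ the macro moves an arbitrary letter to the front and keeps the order of the others. Moving $\tau_N,\tau_{N-1},\dots,\tau_1$ to the front, in this order, turns $\sigma$ into $\tau$ with $N$ macros. Each macro has six moves, so each begins at an even $n$. The total number of moves is $2+6N=M$. At $n=0$ the factorization is $\emptyset\cdot\sigma$, and at $n=M$, where no further move is made, we choose $S^M_0=\emptyset\cdot\tau$. As $0$ and $M$ are even, $S=W$ there. $\square$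

For example, with $A=f_1f_2$, $C=f_3$, $D=f_4$ the macro runs through
$$(f_1f_2f_3f_4,\emptyset,\emptyset),\ (f_3f_4,\emptyset,f_1f_2),\ (f_3,f_4,f_1f_2),\ (\emptyset,f_1f_2f_4,f_3),\ (\emptyset,\emptyset,f_3f_1f_2f_4),$$
stays there for one move, and ends at $(f_3f_1f_2f_4,\emptyset,\emptyset)$.

**Choice of words and types.** From now on fix $\sigma$ such that the flags of each vertex are consecutive, $\tau$ such that the two flags of each edge are consecutive, and a sequence as in Lemma 7. For $f\in F$ and $0\le n\le M$ let $b_n(f)=b$ if $f\in S^n_b$. Let
$$a_n(f)=b+\delta_n\ \text{ if } f\in S'^n_b,\qquad a_n(f)=b-\delta_n\ \text{ if } f\in S''^n_b,$$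
and let $c_n(f)$ be the third index. The *type* of $f$ at $n$ is $(a_n(f),b_n(f),c_n(f))$. It determines the word that contains $f$ and whether $f$ is in its prefix or suffix.

In the first move of the macro example ($n$ even, $\delta_n=1$), the prefix letters $f_1,f_2$ of word $0$ have type $(1,0,2)$ and the suffix letters $f_3,f_4$ have type $(2,0,1)$.

By (1), prefix letters move from index $b$ to $b-\delta_n$, and $b-\delta_n=b+2\delta_n=a_n(f)+\delta_n$ in $\mathbb Z_3$. Suffix letters stay at $b=a_n(f)+\delta_n$. So in both cases, for $n<M$,
$$b_{n+1}(f)=a_n(f)+\delta_n.\tag{3}$$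
For $n<M$ let $c_n^+(f)=a_n(f)-\delta_n$. This is the index different from $a_n(f)$ and $b_{n+1}(f)$. Four observations follow.

**(O1)** If $f$ is in a prefix at $n$, then $c^+_n(f)=b_n(f)$. If $f$ is in a suffix at $n$, then $c_n^+(f)=b_n(f)-2\delta_n=b_n(f)+\delta_n=c_n(f)$.

**(O2)** By (3), $c_n^+(f)=b_{n+1}(f)-2\delta_n=b_{n+1}(f)+\delta_n=b_{n+1}(f)-\delta_{n+1}$. This equals $c_{n+1}(f)$ if $f$ is in a prefix at $n+1$, and $a_{n+1}(f)$ if $f$ is in a suffix at $n+1$.

**(O3)** If $n+1<M$ and $a_n(f)=a_{n+1}(g)$, then $b_{n+1}(f)\ne b_{n+2}(g)$. Indeed by (3) these are $a_n(f)+\delta_n$ and $a_n(f)+\delta_{n+1}$, and $\delta_{n+1}=-\delta_n$.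

**(O4)** For fixed $n$, each of $a_n(f)$ and $b_{n+1}(f)$ determines the other, and it determines $c_n^+(f)$.

## 9. Points for all elements

**The chain.** All three coordinates take values in one chain made of consecutive blocks
$$L_{M-1}<\dots<L_0<\Lambda_0<\Lambda_1<\dots<\Lambda_M<H_{M-1}<\dots<H_0.$$
Here $L_n$ and $H_n$ are copies of $\mathbb Z$, with elements $(L_n,t)$ and $(H_n,t)$. The block $\Lambda_n$ consists of four consecutive sub-blocks $\Lambda^1_n<\Lambda^2_n<\Lambda^3_n<\Lambda^4_n$, where $\Lambda^j_n=\{(n,j,t):t\in\mathbb Z\}$ is a copy of $\mathbb Z$. Note that the $H$- and $L$-blocks run downward as $n$ grows, while the bands run upward. This opposition will make link elements of different levels incomparable.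

**The values inside a band.** If $f$ is at position $i$ of $S^n_b$, put $\varepsilon=1$ if $f$ is in the prefix, $\varepsilon=-1$ if it is in the suffix, and
$$\alpha_n(f)=(n,4,-\varepsilon i),\quad \beta_n(f)=(n,1,\varepsilon i),\quad \mathrm{in}_n(f)=(n,3,\varepsilon i),\quad \mathrm{out}_n(f)=(n,2,-\varepsilon i).$$

**(D)** If $f,g$ have the same type at $n$, then each of the following implies $f=g$:

* $\alpha_n(f)\le\alpha_n(g)$ and $\beta_n(f)\le\beta_n(g)$;
* $\alpha_n(f)\le\alpha_n(g)$ and $\mathrm{in}_n(f)\le\mathrm{in}_n(g)$;
* $\beta_n(f)\le\beta_n(g)$ and $\mathrm{out}_n(f)\le\mathrm{out}_n(g)$.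

Indeed $f,g$ lie in the same word with the same $\varepsilon$, and in each item the two inequalities compare the numbers $\varepsilon i$ in opposite directions. So the positions agree.

**The values in the $H$- and $L$-blocks.** For $n<M$ let $E^n_a=S'^n_{a-\delta_n}S''^n_{a+\delta_n}$. By the definition of $a_n$, this word consists of all $f$ with $a_n(f)=a$. Equation (1) with $e=a+\delta_n$, so that $e+\delta_n=a+2\delta_n=a-\delta_n$, gives
$$S^{n+1}_{a+\delta_n}=\operatorname{rev}(E^n_a).\tag{4}$$
If $f$ has position $j$ in $E^n_a$, where $a=a_n(f)$, put $h_n(f)=(H_n,-j)$ and $\ell_n(f)=(L_n,j)$.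

**The points.** We write "$k{:}\,x$" for "coordinate $k$ is $x$". In the list, $a=a_n(f)$, $b=b_n(f)$, $c=c_n(f)$, $b^+=b_{n+1}(f)$, $c^+=c^+_n(f)$, and $x_k$ denotes coordinate $k$ of the point $x$. The formula for $u_n(f)$ is used for the elements with $1\le n\le M$.

* $u_n(f)$: $\ a{:}\,\alpha_n(f),\ b{:}\,\beta_n(f),\ c{:}\,\mathrm{in}_n(f)$.
* $w_n(f)$: $\ a{:}\,\alpha_n(f),\ b{:}\,\beta_n(f),\ c{:}\,\mathrm{out}_n(f)$.
* $p_n(f)$: $\ a{:}\,h_n(f),\ b{:}\,\beta_n(f),\ c{:}\,\mathrm{out}_n(f)$.
* $q_n(f)$: $\ a{:}\,h_n(f),\ b^+{:}\,\ell_n(f),\ c^+{:}\,p_n(f)_{c^+}$.
* $r_n(f)$: $\ a{:}\,h_n(f),\ b^+{:}\,\ell_n(f),\ c^+{:}\,u_{n+1}(f)_{c^+}$.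
* $s_n(f)$: $\ b^+{:}\,\ell_n(f)$, and the other two coordinates equal those of $u_{n+1}(f)$.

At $n=0$ and at $n=M$, both even, all flags are in the suffix of word $0$, so they all have type $a=2$, $b=0$, $c=1$, and $\alpha_n(f)=(n,4,i)$, $\beta_n(f)=(n,1,-i)$ for $f$ at position $i$. Put

* $y_v$: $\ 2{:}\,\max\alpha_0(f)$ and $0{:}\,\max\beta_0(f)$ over the flags $f$ of $v$, and $1{:}\,(0,3,0)$;
* $z_e$: $\ 2{:}\,\min\alpha_M(f)$ and $0{:}\,\min\beta_M(f)$ over the flags $f$ of $e$, and $1{:}\,(M,2,0)$.

**Example: the first transition for $X=K_2$.** Let $v,v'$ be the ends of the edge $e$, $f=(v,e)$, $g=(v',e)$ and $\sigma=fg$. At $n=0$ the type is $(2,0,1)$; by (3) $b^+=2+1=0$, and $c^+=2-1=1$. The word $E^0_2=S'^0_1S''^0_0$ is $fg$, and (4) gives $S^1_0=gf$. The move at $n=1$ is the idle odd move with $W_0=\sigma\cdot\emptyset$, that is, $S''^1_0=\operatorname{rev}(W'_0)=gf$. So at $n=1$ both flags are in a suffix, with $b_1=0$, $a_1=0-\delta_1=1$, $c_1=2$. The points are as follows.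

| element | coordinate $0$ | coordinate $1$ | coordinate $2$ |
|---|---|---|---|
| $w_0(f)$, $w_0(g)$ | $(0,1,-1)$, $(0,1,-2)$ | $(0,2,1)$, $(0,2,2)$ | $(0,4,1)$, $(0,4,2)$ |
| $p_0(f)$, $p_0(g)$ | $(0,1,-1)$, $(0,1,-2)$ | $(0,2,1)$, $(0,2,2)$ | $(H_0,-1)$, $(H_0,-2)$ |
| $q_0(f)$, $q_0(g)$ | $(L_0,1)$, $(L_0,2)$ | $(0,2,1)$, $(0,2,2)$ | $(H_0,-1)$, $(H_0,-2)$ |
| $r_0(f)$, $r_0(g)$ | $(L_0,1)$, $(L_0,2)$ | $(1,4,2)$, $(1,4,1)$ | $(H_0,-1)$, $(H_0,-2)$ |
| $s_0(f)$, $s_0(g)$ | $(L_0,1)$, $(L_0,2)$ | $(1,4,2)$, $(1,4,1)$ | $(1,3,-2)$, $(1,3,-1)$ |
| $u_1(f)$, $u_1(g)$ | $(1,1,-2)$, $(1,1,-1)$ | $(1,4,2)$, $(1,4,1)$ | $(1,3,-2)$, $(1,3,-1)$ |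

Consecutive rows differ in one coordinate, and in the two shared ones $f$ and $g$ are ordered oppositely. For instance $s_0(f)\not\le r_0(g)$ because of coordinate $1$, and $s_0(g)\not\le r_0(f)$ because of coordinate $0$. Also $y_v$ has the coordinates $(0,1,-1)$, $(0,3,0)$, $(0,4,1)$; it is above $w_0(f)$, and not above $w_0(g)$ because of coordinate $2$.

**Zones.** The following table records the block of each coordinate, with indices of the flag in question.

| element | zones |
|---|---|
| $u_n$ | $a_n{:}\,\Lambda^4_n,\quad b_n{:}\,\Lambda^1_n,\quad c_n{:}\,\Lambda^3_n$ |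
| $w_n$ | $a_n{:}\,\Lambda^4_n,\quad b_n{:}\,\Lambda^1_n,\quad c_n{:}\,\Lambda^2_n$ |
| $p_n$ | $a_n{:}\,H_n,\quad b_n{:}\,\Lambda^1_n,\quad c_n{:}\,\Lambda^2_n$ |
| $q_n$ | $a_n{:}\,H_n,\quad b_{n+1}{:}\,L_n,\quad c_n^+{:}\,\Lambda_n$ |
| $r_n$ | $a_n{:}\,H_n,\quad b_{n+1}{:}\,L_n,\quad c_n^+{:}\,\Lambda_{n+1}$ |
| $s_n$ | $b_{n+1}{:}\,L_n,\quad a_{n+1}{:}\,\Lambda^4_{n+1},\quad c_{n+1}{:}\,\Lambda^3_{n+1}$ |
| $y_v$ | $2{:}\,\Lambda^4_0,\quad 0{:}\,\Lambda^1_0,\quad 1{:}\,\Lambda^3_0$ |
| $z_e$ | $2{:}\,\Lambda^4_M,\quad 0{:}\,\Lambda^1_M,\quad 1{:}\,\Lambda^2_M$ |

All coordinates of elements of $D_n$ lie in $\Lambda_n$. Only $p,q,r$ have a coordinate in an $H$-block, and only $q,r,s$ have one in an $L$-block.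

The next statement is the reason for rule (1). It says that along $E^n_a$ the four values shared in the links $p,q,r,s$ are monotone, with directions alternating as Section 6 demands.

**(S)** Let $a_n(f)=a_n(g)=a$, with $f$ before $g$ in $E^n_a$, and let $c^+$ be their common value of $c^+_n$. Then
$$p_n(f)_{c^+}<p_n(g)_{c^+},\quad h_n(f)>h_n(g),\quad \ell_n(f)<\ell_n(g),\quad u_{n+1}(f)_{c^+}>u_{n+1}(g)_{c^+}.$$

*Proof.* By (O1), on the prefix part $S'^n_{a-\delta_n}$ of $E^n_a$ the value $p_n(\cdot)_{c^+}$ is the coordinate at $b_n$, that is $\beta_n=(n,1,i)$; on the suffix part $S''^n_{a+\delta_n}$ it is the coordinate at $c_n$, that is $\mathrm{out}_n=(n,2,i)$, as $\varepsilon=-1$ there. Both increase with the position $i$, and $\Lambda^1_n<\Lambda^2_n$, so the value increases along $E^n_a$. The claims on $h_n$ and $\ell_n$ hold by definition. By (O2), $u_{n+1}(\cdot)_{c^+}$ is $\mathrm{in}_{n+1}=(n+1,3,i)$ on the prefix of $S^{n+1}_{a+\delta_n}$ and $\alpha_{n+1}=(n+1,4,i)$ on its suffix. So it increases along $S^{n+1}_{a+\delta_n}$, which is $\operatorname{rev}(E^n_a)$ by (4). $\square$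

## 10. Comparing all pairs of points

We prove Proposition 6 by showing that for distinct elements $x,y$, coordinatewise $x\le y$ holds iff $x<y$ is listed in (R1) or (R2). This suffices. The list never contains both $x<y$ and $y<x$, so distinct elements have distinct points; then the relation is the coordinatewise order on a set of distinct points, hence a partial order, and by Lemma 1 its dimension is at most $3$.

In all steps $f,g$ are arbitrary flags, possibly equal. "Fails" means that the coordinatewise inequality does not hold.

**Step 0: the pairs of (R1) without $y_v,z_e$ do satisfy $\le$.** In each case the two points differ in exactly one coordinate, in the right direction (with $a,b,c,b^+,c^+$ of $f$ at $n$ as before):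

* $w_n(f)\le u_n(f)$: $\mathrm{out}_n<\mathrm{in}_n$ at $c$, since $\Lambda_n^2<\Lambda_n^3$;
* $w_n(f)\le p_n(f)$: $\alpha_n<h_n$ at $a$;
* $q_n(f)\le p_n(f)$: $L_n<\Lambda_n$ at $b^+$ (note $b^+\neq a$, so $p_n(f)_{b^+}\in\Lambda_n$);
* $q_n(f)\le r_n(f)$: $\Lambda_n<\Lambda_{n+1}$ at $c^+$;
* $s_n(f)\le r_n(f)$: $\Lambda_{n+1}<H_n$ at $a$;
* $s_n(f)\le u_{n+1}(f)$: $L_n<\Lambda_{n+1}$ at $b^+$.

**Step 1: the elements $q$ and $r$ have no unwanted comparabilities.** Let $x\in\{q_n(f),r_n(f)\}$, and write $a=a_n(f)$, $b^+=b_{n+1}(f)$, $c^+=c_n^+(f)$.

*Suppose $x\le y$.* Since $x_a\in H_n$, we have $y_a\in H_m$ with $m\le n$. So $y\in\{p_m(g),q_m(g),r_m(g)\}$ with $a_m(g)=a$.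

Let $y=p_m(g)$. Then $y_{c^+}\in\Lambda_m$, while $x_{c^+}$ is in $\Lambda_n$ if $x$ is a $q$ and in $\Lambda_{n+1}$ if $x$ is an $r$. With $m\le n$ this forces $m=n$ and $x=q_n(f)$. Now $h_n(f)\le h_n(g)$, and $p_n(f)_{c^+}=q_n(f)_{c^+}\le p_n(g)_{c^+}$, so $f=g$ by (S).

Let $y\in\{q_m(g),r_m(g)\}$. If $b_{m+1}(g)\ne b^+$, then $b_{m+1}(g)=c^+$, because $b_{m+1}(g)\ne a_m(g)=a$. Then $y_{c^+}\in L_m$ while $x_{c^+}\in\Lambda_n\cup\Lambda_{n+1}$, which is impossible. So $b_{m+1}(g)=b^+$ and $c_m^+(g)=c^+$. By (O3), applied to $g$ at $m$ and $f$ at $m+1$, we have $m\ne n-1$: otherwise $a_m(g)=a=a_{m+1}(f)$ would give $b_{m+1}(g)\ne b_{m+2}(f)=b^+$. If $m\le n-2$, then $y_{c^+}\in\Lambda_m\cup\Lambda_{m+1}$ lies below $x_{c^+}$, which is impossible. So $m=n$, and $h_n(f)\le h_n(g)$ together with $\ell_n(f)\le\ell_n(g)$ gives $f=g$ by (S). Since $r_n(f)\not\le q_n(f)$ (coordinate $c^+$), the only possibility with $x\ne y$ is $x=q_n(f)$, $y=r_n(f)$.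

*Suppose $y\le x$ with $y$ not a $q$ or $r$.* Since $x_{b^+}\in L_n$, we have $y_{b^+}\in L_m$ with $m\ge n$. So $y=s_m(g)$ with $b_{m+1}(g)=b^+$. Then $y_{c^+}\in\Lambda_{m+1}$, and $y_{c^+}\le x_{c^+}$ forces $m=n$ and $x=r_n(f)$. By (O4), $a_n(g)=a$ and $c_n^+(g)=c^+$. Now $\ell_n(g)\le\ell_n(f)$ and $u_{n+1}(g)_{c^+}\le u_{n+1}(f)_{c^+}$ give $f=g$ by (S).

Together with Step 0: $q_n(f)$ is comparable exactly to $p_n(f)$ and $r_n(f)$, being below both, and $r_n(f)$ is comparable exactly to $q_n(f)$ and $s_n(f)$, being above both. This is what the list says.

**Step 2: the $p$'s are maximal.** This halves the work for pairs involving a $p$. Let $p_n(f)\le y$ and $a=a_n(f)$. Then $y_a\in H_m$ with $m\le n$. By Step 1, $y$ is not a $q$ or $r$, so $y=p_m(g)$ with $a_m(g)=a$. The other two coordinates compare $\Lambda_n$ with $\Lambda_m$, so $m\ge n$ and thus $m=n$. If the types of $f,g$ at $n$ agree, then $f=g$ by (D) (with $\beta,\mathrm{out}$). Otherwise $b_n(g)=c_n(f)=:c$, and $p_n(f)_c\in\Lambda^2_n$, $p_n(g)_c\in\Lambda^1_n$, a contradiction. So $y=p_n(f)$.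

**Step 3: the $s$'s are minimal.** This does the same for pairs involving an $s$. Let $y\le s_m(g)$ and $b=b_{m+1}(g)$. Then $y_b\in L_k$ with $k\ge m$. By Step 1, $y$ is not a $q$ or $r$, so $y=s_k(f)$ with $b_{k+1}(f)=b$. The other two coordinates compare $\Lambda_{k+1}$ with $\Lambda_{m+1}$, so $k\le m$ and thus $k=m$. If the types at $m+1$ agree, then $f=g$ by (D) (with $\alpha,\mathrm{in}$). Otherwise $c_{m+1}(g)=a_{m+1}(f)=:a$, and $s_m(f)_a\in\Lambda^4_{m+1}$, $s_m(g)_a\in\Lambda^3_{m+1}$, a contradiction. So $y=s_m(g)$.

**Step 4: $s_m(g)$ against $p_n(f)$.** By Step 2 only $s_m(g)\le p_n(f)$ is possible, and we must show that it holds iff $n\ge m+2$. In coordinate $b_{m+1}(g)$ the point $s_m(g)$ is in an $L$-block and $p_n(f)$ is not. In coordinate $a_n(f)$ the point $p_n(f)$ is in an $H$-block and $s_m(g)$ is not. So in these coordinates the inequality is automatic. In every other coordinate, and there is at least one, it compares $\Lambda_{m+1}$ with $\Lambda_n$. So it holds if $m+1<n$ and fails if $m+1>n$.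

Let $m+1=n$, and put $a=a_n(g)$, $c=c_n(g)$. If $a\ne a_n(f)$, then $s_m(g)_a\in\Lambda^4_n$ but $p_n(f)_a\in\Lambda^1_n\cup\Lambda_n^2$. If $a=a_n(f)$, then $c\neq a_n(f)$, and $s_m(g)_c\in\Lambda^3_n$ but $p_n(f)_c\in\Lambda_n^1\cup\Lambda_n^2$. So it fails, as required.

**Step 5: $x\in D_n$ against $p_m(f)$.** By Step 2 only $x\le p_m(f)$ is possible. In coordinate $a_m(f)$ it is automatic; in the other two it compares $\Lambda_n$ with $\Lambda_m$. So it holds if $n<m$, as listed in (R2), and fails if $n>m$. Let $n=m$, and let $(a',b',c')$ be the type of $f$ at $n$.

Let $x=w_n(g)$ or $x=u_n(g)$, with $g$ of type $(a,b,c)$. If $b\ne b'$, then $x_{b'}\in\Lambda^2_n\cup\Lambda_n^3\cup\Lambda^4_n$ while $p_n(f)_{b'}\in\Lambda^1_n$: fails. If $b=b'$ and $a\ne a'$, then $a=c'$, and $x_a\in\Lambda_n^4$ while $p_n(f)_a\in\Lambda^2_n$: fails. If the types agree and $x=u_n(g)$, then $x_c\in\Lambda_n^3$ while $p_n(f)_c\in\Lambda_n^2$: fails. If the types agree and $x=w_n(g)$, then (D) (with $\beta,\mathrm{out}$) gives $f=g$, and $w_n(f)<p_n(f)$ is listed.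

Let $x=y_v$, so $n=0$. In coordinate $1=c'$ the point $y_v$ is in $\Lambda_0^3$ and $p_0(f)$ is in $\Lambda^2_0$: fails. There is no $p_M$, so $x=z_e$ does not occur with $n=m$.

**Step 6: $s_m(g)$ against $x\in D_n$.** By Step 3 only $s_m(g)\le x$ is possible. In coordinate $b_{m+1}(g)$ it is automatic; in the other two it compares $\Lambda_{m+1}$ with $\Lambda_n$. So it holds if $m+1<n$, as listed in (R2), and fails if $m+1>n$. Let $m+1=n$; then $n\ge1$ and $x$ is not a $y_v$. Let $(a,b,c)$ be the type of $g$ at $n$ and, where a flag $f$ occurs, let $(a',b',c')$ be the type of $f$ at $n$. Recall that $s_m(g)$ has $\Lambda_n^4$ at $a$ and $\Lambda_n^3$ at $c$.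

Let $x=w_n(f)$. If $a\ne a'$, then at $a$ the point $x$ is in $\Lambda_n^1$ or $\Lambda_n^2$, below $\Lambda_n^4$: fails. If $a=a'$, then $c\ne a'$, and at $c$ the point $x$ is in $\Lambda^1_n$ or $\Lambda_n^2$, below $\Lambda_n^3$: fails.

Let $x=z_e$, so $n=M$ and $c=1$. At coordinate $1$ we have $\Lambda^3_M$ for $s_m(g)$ and $\Lambda^2_M$ for $z_e$: fails.

Let $x=u_n(f)$. If $a\ne a'$, then at $a$ the point $x$ is in $\Lambda_n^1$ or $\Lambda^3_n$, below $\Lambda^4_n$: fails. If $a=a'$ and $b\ne b'$, then $b'=c$, and at $c$ the point $x$ is in $\Lambda^1_n$, below $\Lambda_n^3$: fails. If the types agree, (D) (with $\alpha,\mathrm{in}$) gives $f=g$, and $s_{n-1}(f)<u_n(f)$ is listed.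

**Step 7: pairs inside $\bigcup_nD_n$.** For $n<m$ every element of $D_n$ is below every element of $D_m$, and not above it, since all coordinates lie in $\Lambda_n$ and $\Lambda_m$ respectively. This is (R2). Now consider a fixed $D_n$, and let $f,g$ have types $(a,b,c)$ and $(a',b',c')$ at $n$. We first treat those of $w_n(f),u_n(f)$ against those of $w_n(g),u_n(g)$ that are elements.

If $a\ne a'$, then in coordinate $a$ the points $w_n(f),u_n(f)$ have $\Lambda^4_n$, while $w_n(g),u_n(g)$ have $\Lambda_n^1$, $\Lambda^2_n$ or $\Lambda^3_n$. In coordinate $a'$ it is the other way round. All these pairs are incomparable.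

If $a=a'$ and $b\ne b'$, then $b'=c$ and $c'=b$. In coordinate $c$ the points $w_n(f),u_n(f)$ have $\Lambda_n^2$ or $\Lambda_n^3$, while $w_n(g),u_n(g)$ have $\Lambda_n^1$. In coordinate $b$ it is the other way round. All these pairs are incomparable.

If the types agree, then any of $w_n(f)\le w_n(g)$, $u_n(f)\le u_n(g)$, $w_n(f)\le u_n(g)$ implies $f=g$ by (D) (with $\alpha,\beta$). And $u_n(f)\le w_n(g)$ fails at $c$, since $\Lambda^3_n>\Lambda^2_n$. The only comparable distinct pair is $w_n(f)<u_n(f)$, which is listed.

Next let $n=0$ and consider $y_v$. Let the flags of $v$ occupy positions $i_1,\dots,i_2$ of $\sigma$. Then $y_v$ has the coordinates $2{:}\,(0,4,i_2)$, $0{:}\,(0,1,-i_1)$, $1{:}\,(0,3,0)$. For $f$ at position $i$, $w_0(f)$ has $2{:}\,(0,4,i)$, $0{:}\,(0,1,-i)$, and its coordinate $1$ lies in $\Lambda_0^2$. So $w_0(f)\le y_v$ iff $i\le i_2$ and $i\ge i_1$, that is, iff $f$ is a flag of $v$. And $y_v\not\le w_0(f)$ because of coordinate $1$. For distinct $v,v'$ the intervals of positions are nonempty, as there are no isolated vertices, and disjoint. So coordinates $2$ and $0$ order $y_v,y_{v'}$ strictly in opposite ways, and these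 are incomparable.

Finally let $n=M$ and consider $z_e$. If the flags of $e$ occupy positions $i_1,\dots,i_2$ of $\tau$, then $z_e$ has the coordinates $2{:}\,(M,4,i_1)$, $0{:}\,(M,1,-i_2)$, $1{:}\,(M,2,0)$. For $f$ at position $i$, $u_M(f)$ has $2{:}\,(M,4,i)$, $0{:}\,(M,1,-i)$, and its coordinate $1$ lies in $\Lambda^3_M$. So $z_e\le u_M(f)$ iff $i_1\le i\le i_2$, that is, iff $f$ is a flag of $e$. And $u_M(f)\not\le z_e$ because of coordinate $1$. Distinct $z_e,z_{e'}$ are incomparable by the argument used for the $y_v$.

All pairs of elements are covered: those with a $q$ or $r$ in Step 1, two $p$'s in Step 2, two $s$'s in Step 3, and the mixed pairs among $D$, $p$, $s$ in Steps 4–7. The comparabilities found are exactly those of (R1) and (R2). This proves Proposition 6, and with it Theorem A and the Corollary. $\square$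

## 11. Exact dimension and isomorphism testing

We prove Theorem B.

**Part 1: which $k$-DIM are universal.** The classes $k$-DIM with $k\le2$ are contained in PERM, which is not universal by known result 2. For $k\ge3$ universality follows from the Corollary, since $3\text{-DIM}\subseteq k\text{-DIM}$.

**Part 1: exact dimension $k\ge 3$.** The plan is to add to $Y$ a rigid component of dimension exactly $k$. The hexagon of Section 1 is the first member of the family we need.

Let $S_k$ be the poset on $a_1,\dots,a_k,b_1,\dots,b_k$ with $a_i<b_j$ iff $i\ne j$. It has dimension $k$, as follows.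

*Lower bound.* No linear extension has $b_i$ before $a_i$ and $b_j$ before $a_j$ for some $i\ne j$, since that would give $a_i\prec b_j\prec a_j\prec b_i\prec a_i$. But for each $i$ the pair $a_i,b_i$ is incomparable, so some member of a realizer puts $b_i$ before $a_i$. Hence a realizer has at least $k$ members.

*Upper bound.* For $1\le i\le k$ take the order
$$\{a_j:j\ne i\},\ b_i,\ a_i,\ \{b_j:j\ne i\}$$
in this sequence, with any order inside the braces. These are linear extensions. The $i$-th puts $b_i$ before $a_i$, $a_i$ after all other $a_j$, and $b_i$ before all other $b_j$; any other one puts $a_i$ before $b_i$. So every incomparable pair occurs in both directions, and these $k$ orders realize $S_k$.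

For $k\ge3$ the comparability graph of $S_k$ is connected: any $a_i,a_j$ have a common neighbor $b_l$ with $l\ne i,j$, and every $b_i$ is adjacent to some $a_j$.

Given $G$, let $Y\in3$-DIM with $\operatorname{Aut}(Y)\cong G$. Substitute for the vertices of (the comparability graph of) $S_k$ graphs $T_j$ with pairwise distinct indices $j$, all larger than $|V(Y)|$ and than $2k\ge6$. Call the resulting graph $R$. By Lemma 4 it has dimension at most $k$. The order constructed there contains $S_k$ as an induced subposet (take one element from each block), and restricting a realizer to a subposet gives a realizer of the subposet, so the dimension is exactly $k$. The graph $R$ is connected, and it has more vertices than $Y$.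

The graph $R$ is asymmetric. Let $\varphi$ be an automorphism and $Q_x$ one of the substituted graphs. As in the proof of Lemma 3, $\varphi(Q_x)$ is a module inducing a prime graph, and it has more than $2k$ vertices, so it meets one of the $2k$ blocks in at least two vertices. Hence it is contained in that block, and by primeness of the block it equals it. The blocks have distinct sizes, so $\varphi(Q_x)=Q_x$, and $Q_x$ is asymmetric, so $\varphi$ is the identity on it.

No component of $Y$ is isomorphic to $R$, because $R$ has more vertices than $Y$. Hence
$$\operatorname{Aut}(Y\sqcup R)=\operatorname{Aut}(Y)\times\operatorname{Aut}(R)\cong G.$$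
If $L_1,\dots,L_k$ realize an order on $Y$ and $L_1',\dots,L_k'$ one on $R$ (with repetitions), then the concatenations
$$L_1L_1',\ L_2'L_2,\ \dots,\ L_k'L_k$$
realize the disjoint union: inside $Y$ and inside $R$ nothing changes, and an element of $Y$ precedes an element of $R$ in the first order and follows it in the second. So $Y\sqcup R$ has dimension at most $k$. If we use the order on $R$ constructed above, the union contains $S_k$, so its dimension is at least $k$. Hence it is exactly $k$.

**Part 2: dependence only on $X$, and computability.** The colored graph $\Gamma(X)$ is defined by (R1), (R2) and $M=12|E|+2$, with no reference to $\sigma$, $\tau$ or coordinates, so it depends only on $X$. The colors, the number $|V(\Gamma(X))|=|V|+|E|+12|E|\,(12|E|+2)$ and the substituted trees depend only on $|V|$ and $|E|$. The construction, the words of Lemma 7, the coordinates, and hence (by Lemmas 1, 2 and 4) the three linear orders are computable in polynomial time.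

**Part 2: the equivalence.** Let $|V|=|V'|$ and $|E|=|E'|$. Then Lemma 3 applies to $\Gamma(X),\Gamma(X')$, and with Lemma 5
$$Y(X)\cong Y(X')\iff\Gamma(X)\cong\Gamma(X')\ \text{(colored)}\iff X\cong X'.$$

**Part 2: GI-completeness.** Isomorphism on $3$-DIM is a special case of graph isomorphism. For the other direction we reduce in polynomial time to nonempty graphs without isolated vertices and with equal parameters. Let two graphs be given. If the numbers of vertices or of edges differ, output a fixed non-isomorphic pair in $3$-DIM with realizers, for instance $K_1$ and $K_2$; if both graphs are empty, output $K_1$ twice. Otherwise add to each graph a new vertex adjacent to all others. The new graphs have equally many vertices and edges, and no isolated vertices.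

This step preserves isomorphism, clearly. It also preserves non-isomorphism. Let $\varphi$ be an isomorphism of the enlarged graphs, with added vertices $t$ and $t'$. Then $\varphi(t)$ and $t'$ are both adjacent to all other vertices, so either they are equal or exchanging them is an automorphism of the second enlarged graph. After composing with this exchange if necessary we have $\varphi(t)=t'$, and $\varphi$ restricts to an isomorphism of the original graphs.

Now apply $X\mapsto Y(X)$ to both enlarged graphs, and output the results with their three linear orders. By the equivalence above, the outputs are isomorphic iff the inputs are. So the isomorphism problem on $3$-DIM is GI-complete, even with realizers given. $\square$
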